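
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Identifying codes that omit a $1/(2\Delta+2)$ fraction of the vertices}


\begin{abstract}
An identifying code of a graph is a set $C$ of vertices such that the sets
$N[u]\cap C$ are nonempty and pairwise distinct. We show that every connected
graph with $n$ vertices and maximum degree $\Delta\ge 2$ that has an identifying
code has one of size at most $n-\frac{n}{2\Delta+2}$. This answers affirmatively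
the question whether the bound $n-\frac{n}{\Theta(\Delta)}$ holds; complete
bipartite graphs show that the order of the saving is optimal. We also give a
shorter proof of the weaker bound $n-\frac{n}{3\Delta+2}$, which already settles
the question.
\end{abstract}

\section{Introduction}

Let $G=(V,E)$ be a finite simple graph. Write $N(u)$ for the set of neighbors of
a vertex $u$, and $N[u]=N(u)\cup\{u\}$ for its closed neighborhood. An
\emph{identifying code} of $G$, a notion of Karpovsky, Chakrabarty, and
Levitin~\cite{KCL}, is a set $C\subseteq V$ such that
\[
N[u]\cap C\neq\emptyset \ \text{ for all } u\in V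
\qquad\text{and}\qquad
N[u]\cap C\neq N[v]\cap C \ \text{ for all } u\ne v \text{ in } V .
\]
Think of the vertices of $C$ as detectors, each reporting whether something
happened in its closed neighborhood. The code is identifying if every single
event is noticed and can be located from the set of detectors that report it.

A graph has an identifying code if and only if no two distinct vertices have the
same closed neighborhood, and then $V$ itself is one. Such graphs are called
\emph{identifiable}. For an identifiable graph, $\gamma^{\mathrm{ID}}(G)$ denotes
the minimum size of an identifying code. Throughout, $n$ is the number of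
vertices and $\Delta$ the maximum degree. It is known~\cite{KCL} that
$\gamma^{\mathrm{ID}}(G)\ge\frac{2n}{\Delta+2}$; here we are interested in the
opposite end, and ask how many vertices of $V$ can always be omitted from a code.
We call
\[
 s(G)=n-\gamma^{\mathrm{ID}}(G)
\]
the \emph{saving} of $G$.

One obstruction to a large saving is easy to see. If $u$ and $v$ are
nonadjacent and $N(u)=N(v)$, then $N[u]$ and $N[v]$ differ only in $u$ and $v$, so
every code contains $u$ or $v$. Hence at most one vertex can be omitted from a set
of vertices with the same open neighborhood. In the complete bipartite graph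
$K_{\Delta,\Delta}$ this shows that the saving is at most $2=n/\Delta$. It is
known that there are graphs with
$\gamma^{\mathrm{ID}}(G)=n-\frac n\Delta$; Proposition~\ref{prop:bip} below
verifies this for $K_{\Delta,\Delta}$ with $\Delta\ge3$. So in general one cannot
hope for a saving of more than $n/\Delta$, and a natural guess is that one can
always get about that much. Indeed, Foucaud, Klasing, Kosowski, and
Raspaud~\cite{FKKR} conjectured that
$\gamma^{\mathrm{ID}}(G)\le n-\frac n\Delta+c$, with a constant $c$, for every
connected identifiable graph. The weaker question, whether
\[
\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{\Theta(\Delta)},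
\]
is posed in~\cite{slides}. Precisely: is there an absolute constant $K>0$ such
that $\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{K\Delta}$ for all connected
identifiable graphs with $\Delta\ge2$? We show that the answer is yes.

\begin{theorem}\label{thm:A}
Every connected identifiable graph $G$ with $n$ vertices and maximum degree
$\Delta\ge2$ satisfies
\[
\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{3\Delta+2}\le n-\frac{n}{4\Delta}.
\]
\end{theorem}

\begin{theorem}\label{thm:B}
Every identifiable graph $G$ with $n$ vertices, maximum degree $\Delta\ge2$, and
no isolated vertex satisfies
\[
\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{2\Delta+2}\le n-\frac{n}{3\Delta}.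
\]
If $G$ has $\iota$ isolated vertices, then
$\gamma^{\mathrm{ID}}(G)\le n-\frac{n-\iota}{2\Delta+2}$.
\end{theorem}

\begin{proposition}\label{prop:bip}
For $m\ge3$, the graph $K_{m,m}$, with $n=2m$ and $\Delta=m$, satisfies
$\gamma^{\mathrm{ID}}(K_{m,m})=2m-2=n-\frac n\Delta$.
\end{proposition}

Thus $K=3$ is admissible, no $K<1$ is, and the order of the saving is optimal.
The infimum of the admissible absolute constants $K$ lies in $[1,3]$. For graphs
with $\Delta\ge\Delta_0$ the constant $K=2+\frac2{\Delta_0}$ suffices, while the
lower bound $1$ remains; asymptotically in $\Delta$ the interval is $[1,2]$. We do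
not settle the conjecture of~\cite{FKKR}.

\medskip
The common idea of the proofs is that a set $D$ of vertices need not be a code to
prove a saving: it suffices that the sets $N[u]\cap D$ take many more than $|D|$
different nonempty values. We build such a set $D$ greedily, controlling the
number of vertices it dominates, and then analyze the undominated vertices.
Theorem~\ref{thm:B} implies Theorem~\ref{thm:A}. We nevertheless prove
Theorem~\ref{thm:A} first: it answers the question quickly, and its proof contains
the strategy of the sharper one in its simplest form.

\paragraph{The hypotheses.}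
A connected graph with $\Delta\le1$ is $K_1$ or $K_2$. The former has no saving
and the latter is not identifiable, so $\Delta\ge2$ excludes only the single
vertex. Isolated vertices belong to every code. Without some condition on them
the bound fails: the path on three vertices together with $\iota$ isolated
vertices has $\Delta=2$ and saving at most $1$, since two code vertices on the
path are needed to separate its three vertices by nonempty sets; but
$\frac{n}{2\Delta+2}=\frac{3+\iota}{6}>1$ for $\iota\ge4$.

Apart from this, connectedness is no loss of generality in Theorem~\ref{thm:B}.
The components of an identifiable graph are identifiable, and the union of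
identifying codes of the components is an identifying code. A component with at
least two vertices is not $K_2$, so it has some maximum degree $\Delta'$ with
$2\le\Delta'\le\Delta$. If Theorem~\ref{thm:B} holds for connected graphs, a
component with $n'\ge2$ vertices has saving at least
$\frac{n'}{2\Delta'+2}\ge\frac{n'}{2\Delta+2}$, and summing over these components
gives both statements.

\medskip
\emph{From now on, $G$ is a connected identifiable graph with maximum degree
$\Delta\ge2$, and $s=s(G)$.} In a complete graph all closed neighborhoods
coincide, so $G$ is not complete. Being connected, it contains two vertices at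
distance $2$, and hence an induced path on three vertices.

\section{Savings from distinct traces}

For $D\subseteq V$, the \emph{trace} of a vertex $u$ on $D$ is $N[u]\cap D$.
Vertices with the same \emph{nonempty} trace form a \emph{$D$-class}; the
$D$-classes partition $N[D]=\bigcup_{d\in D}N[d]$. Let $c(D)$ be the number of
$D$-classes, that is, of distinct nonempty traces, and let
\[
 g(D)=c(D)-|D|
\]
be the \emph{gain} of $D$. The point of this section is that every set $D$, even
if it is far from being a code, proves a saving of $g(D)$. It is convenient to
treat domination as one more separation condition. We add a dummy element $0$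
with $N[0]=\emptyset$, whose trace on every set is thus empty. Then $C$ is an
identifying code if and only if the elements of $V\cup\{0\}$ have pairwise
distinct traces on $C$.

\begin{lemma}\label{lem:refine}
Let $D\subseteq V$ and $S\subseteq V\cup\{0\}$, and suppose that the elements of
$S$ have $p$ distinct traces on $D$. There is a set $Y\subseteq V$ with
$|Y|\le|S|-p$ such that the elements of $S$ have pairwise distinct traces on
$D\cup Y$.
\end{lemma}

\begin{proof}
Suppose two elements $u\neq v$ of $S$ have the same trace on the current set.
The symmetric difference $N[u]\triangle N[v]$ is nonempty, because $G$ is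
identifiable and closed neighborhoods of vertices are nonempty. Add one of its
elements $z$ to the set. Elements with different traces keep different traces,
and $u,v$ become separated; so the number of distinct traces of elements of $S$
grows by at least one. It is at most $|S|$, so at most $|S|-p$ additions are made.
\end{proof}

\begin{lemma}\label{lem:gain}
$s\ge g(D)$ for every $D\subseteq V$.
\end{lemma}

\begin{proof}
The elements of $V\cup\{0\}$ have $c(D)+1$ distinct traces on $D$: the nonempty
ones and the empty trace of $0$. By Lemma~\ref{lem:refine}, adding at most
$(n+1)-(c(D)+1)$ vertices to $D$ gives an identifying code. Its size is at most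
$n-(c(D)-|D|)$.
\end{proof}

\begin{example}\label{ex:star}
If $b,v,b'$ is an induced path, then $D=\{b,b'\}$ has the traces $\{b\}$,
$\{b'\}$, $\{b,b'\}$ at $b$, $b'$, $v$, so $g(D)\ge1$. In the star $K_{1,m}$,
$m\ge2$, this is all one can get. At most one leaf can be omitted from a code,
and if a leaf is omitted, the center must be in the code to dominate it. So every
code has at least $m=n-1$ elements, and the saving of the star is exactly $1$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:bip}]
Let $A,B$ be the two sides. As noted in the introduction, every code omits at most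
one vertex of each side, so the saving is at most $2$. Conversely, take
$D=\{a,a',b,b'\}$ with $a,a'\in A$ and $b,b'\in B$ distinct. The traces on $D$ are
$\{a,b,b'\}$ at $a$, $\{a',b,b'\}$ at $a'$, $\{b,b'\}$ on the rest of $A$, which is
nonempty since $m\ge3$, and symmetrically $\{b,a,a'\}$, $\{b',a,a'\}$, $\{a,a'\}$
on $B$. So $c(D)=6$, $g(D)=2$, and the saving is at least $2$ by
Lemma~\ref{lem:gain}.
\end{proof}

An induced path thus yields one unit of saving while it occupies the at most
$2\Delta+1$ vertices of $N[b]\cup N[b']$. What is needed is to collect about
$n/\Delta$ such units at the same time. Choosing the paths far from each other, so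
that they do not interact, would be too wasteful, because a ball of larger radius
can contain many more than $\Delta$ vertices. Instead we let them interact, make
sure that every step pays for the new vertices it dominates, and study the graph
when no step is affordable any more.

We say that a set $F$ \emph{splits} a class $P$ if
$\emptyset\neq F\cap P\neq P$.

\section{The order of magnitude: proof of Theorem~\ref{thm:A}}

The rule will be that $D$ may dominate at most $2\Delta+1$ vertices per unit of
gain. Choose an inclusion-maximal set $D\subseteq V$ with
\begin{equation}\label{eq:pay}
 |N[D]|\le(2\Delta+1)\,g(D).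
\end{equation}
The empty set satisfies \eqref{eq:pay}, so $D$ exists. Put $g=g(D)$, $U=N[D]$, and
$W=V\setminus U$. If $U$ were a large part of $V$, we would be done by
Lemma~\ref{lem:gain}. But $W$ may be large, and for this case we extract structure
from the maximality of $D$. Note that if $N[b]\cap W\ne\emptyset$, then
$b\notin D$. Note also that when $D$ is enlarged, the traces of vertices of $U$
still meet $D$, while those of vertices of $W$ do not, so the two kinds are
different.

\medskip\noindent
\textbf{(i)} \emph{If $N[b]\cap W\ne\emptyset$, then $N[b]$ splits no
$D$-class.} Suppose it splits one, and pass from $D$ to $D\cup\{b\}$. Every old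
class yields at least one class, the split class yields two, and
$N[b]\cap W$ realizes the new trace $\{b\}$. So $c$ grows by at least $2$ and the
gain by at least $1$, while $|N[D]|$ grows by at most $\Delta+1\le2\Delta+1$. Hence
$D\cup\{b\}$ satisfies \eqref{eq:pay}, contradicting maximality.

\medskip\noindent
\textbf{(ii)} \emph{No two sets $N[b]\cap W$, $N[b']\cap W$ cross}, where two
sets cross if they intersect and neither contains the other. Suppose they cross.
Then $b\ne b'$ and $b,b'\notin D$. For $D\cup\{b,b'\}$, every old class yields at
least one class, and the three new traces $\{b\},\{b'\},\{b,b'\}$ occur on $W$.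
So the gain grows by at least $3-2=1$, while $|N[D]|$ grows by at most
$2(\Delta+1)-1=2\Delta+1$, again a contradiction.

\medskip
If $u,v$ are at distance $2$, then $N[u]$ and $N[v]$ cross. So (ii) implies that
$W\ne V$, that is, $U\neq\emptyset$.

\paragraph{Blocks.} By (ii), any two of the nonempty sets $N[b]\cap W$, $b\in V$,
are disjoint or nested. They cover $W$, since $w\in N[w]$. Hence the maximal sets
among them, $M_1,\dots,M_r$, partition $W$. We have $|M_i|\le\Delta+1$, so
\begin{equation}\label{eq:Wblocks}
 |W|\le(\Delta+1)r,
\end{equation}
and each nonempty $N[b]\cap W$ lies in exactly one block $M_i$. There is no edge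
$ww'$ between different blocks, because $w,w'\in N[w]\cap W$. As $G$ is connected
and $U\ne\emptyset$, each block has a neighbor in $U$. Let $R\subseteq U$ be the
set of vertices of $U$ with a neighbor in $W$. For $x\in R$ the set $N[x]\cap W$
lies in a single block. So different blocks have disjoint nonempty sets of
neighbors in $R$, and $|R|\ge r$.

\paragraph{A code that omits $|R|$ vertices.} Vertices in different $D$-classes
are separated by $D$, and by (i) the vertices of $R$ do not separate vertices in
the same $D$-class. So $R$ is not needed to separate vertices of $U$, and we use
the other vertices of $U$. Put $Z=V\setminus N[W]=U\setminus R$. For $d\in D$ we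
have $N[d]\subseteq U$, so $D\subseteq Z$.

\emph{$Z$ separates any two vertices $u\neq u'$ of $U$.} If they have different
traces on $D\subseteq Z$, this is clear. Otherwise they lie in one $D$-class; take
$z\in N[u]\triangle N[u']$. Then $N[z]$ splits this class, so by (i) we have
$N[z]\cap W=\emptyset$. This means $z\in Z$.

\emph{$Z$ separates $U$ from $W\cup\{0\}$.} A vertex $u\in U$ has trace
$N[u]\cap Z\supseteq N[u]\cap D\neq\emptyset$, while the elements of $W\cup\{0\}$
have empty trace on $Z=V\setminus N[W]$.

\emph{The elements of $W\cup\{0\}$ are separated by a set $C_W$ of at most $|W|$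
vertices.} Apply Lemma~\ref{lem:refine} with $S=W\cup\{0\}$ and the empty set in
place of $D$, for which $p=1$.

Thus $Z\cup C_W$ is an identifying code. Its size is at most
$|U|-|R|+|W|=n-|R|$, so $s\ge|R|\ge r$.

\paragraph{Conclusion.} We have $s\ge g$ by Lemma~\ref{lem:gain} and $s\ge r$.
With \eqref{eq:pay} and \eqref{eq:Wblocks},
\[
 n=|U|+|W|\le(2\Delta+1)g+(\Delta+1)r\le(3\Delta+2)s .
\]
Finally, $3\Delta+2\le4\Delta$ since $\Delta\ge2$. This proves
Theorem~\ref{thm:A}. \qed

\section{The sharper bound: proof of Theorem~\ref{thm:B}}

\subsection{Where a factor is lost, and two examples}\label{sec:idea}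

In the proof above, $U$ is charged to one saving and $W$ to another one, and the
two come from different codes. We now try to charge $W$ to the gain of $D$ as
well. Property (i), applied to $b\in W$, suggests how: the vertices of a $D$-class
all have the same neighbors in $W$, so the neighbors in $W$ of a whole class are
contained in one \emph{ball} $N[x]$, with $x$ any vertex of the class. If only
about $g$ classes have neighbors in $W$, then the part of $W$ adjacent to $U$ has
size at most about $\Delta g$. With $|U|\le(2\Delta+1)g$ this gives about
$3\Delta g$ again, namely three balls for each unit of gain: two to cover $U$ and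
one to reach into $W$. We must get by with two. Consider what happens when
$D=\{b,d\}$ consists of the ends of one induced path.

In the star $K_{1,\Delta}$ with $\Delta\ge3$, let $b,d$ be leaves and $x$ the
center. Then $U=\{b,d,x\}$, the class with trace $\{b,d\}$ is $\{x\}$, and $W$
consists of the other leaves. The balls $N[b]$, $N[d]$ cover $U$ and $N[x]$ covers
$W$; but $N[x]$ also covers everything for which $N[d]$ was needed. One ball is
\emph{redundant}.

In $K_{\Delta,\Delta}$ with $\Delta\ge3$, let $b,d$ be in the same side $A$, and
let $B$ be the other side. The class with trace $\{b,d\}$ is $B$, and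
$W=A\setminus\{b,d\}$. For $x\in B$, the ball $N[x]=A\cup\{x\}$ does not contain
$B$, so it cannot replace $N[d]$. But then it \emph{splits} $B$. Indeed, on
$\{b,d,x\}$ we see the five traces $\{b,x\}$, $\{d,x\}$, $\{b,d,x\}$, $\{b,d\}$,
$\{x\}$, and the gain has increased from $1$ to $2$. So $W$ is paid for by an extra
saving.

The proof shows that one of these two effects always occurs, unless some class has
no neighbor in $W$ and needs no ball reaching into $W$ to begin with. To make this
precise, each unit of gain must correspond to a definite class. We achieve this by
taking $D$ independent, always adding vertices that are not yet dominated.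

\subsection{Construction of $D$}

We choose $d_1,d_2,\dots$ step by step. Let $D_i=\{d_1,\dots,d_i\}$, with
$D_0=\emptyset$, and $W_i=V\setminus N[D_i]$. Given $D_i$, proceed as follows.
\begin{itemize}
\item \emph{Rule 1.} If there is $w\in W_i$ such that $N[w]$ splits a
 $D_i$-class, set $d_{i+1}=w$.
\item \emph{Rule 2.} Otherwise, if $G[W_i]$ contains an induced path $b\,v\,b'$,
 set $d_{i+1}=b$ and $d_{i+2}=b'$. We call $b$ a \emph{seed} and $b'$ its
 \emph{partner}. This counts as two steps.
\item Otherwise stop.
\end{itemize}
In Rule 2 we have $b'\in W_{i+1}$, since $b'\in W_i$ is not adjacent to $b$. So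
every $d_i$ lies in $W_{i-1}$; in particular the $d_i$ are distinct and the
construction stops. Let $D$ be the final set, $U=N[D]$, $W=V\setminus U$, and
$g=g(D)$. At the start $W_0=V$ and there are no classes, so Rule 2 applies, because
$G$ contains an induced path on three vertices. Hence $D\neq\emptyset$.

Steps that do not choose a seed are called \emph{gain steps}. Let $k$ be the
number of seeds, and let $s_i$ be the number of $D_{i-1}$-classes split by
$N[d_i]$. A class is a \emph{multi class} if its trace has at least two elements.

\begin{lemma}\label{lem:counts}
\begin{enumerate}
\item[(a)] $D$ is independent. So each $d\in D$ has trace $\{d\}$, and exactly $|D|$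
 of the $D$-classes have a trace of size $1$. We write $K_d$ for the class with
 trace $\{d\}$; then $d\in K_d\subseteq N[d]$.
\item[(b)] $s_i=0$ for seed steps, and $s_i\ge1$ for gain steps.
\item[(c)] $g=\sum_i s_i\ge k$, and there are exactly $g$ multi classes.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds because $d_i\notin N[D_{i-1}]$ for all $i$.

(b) When a seed is chosen, Rule 1 does not apply, so $s_i=0$. A step by Rule 1
has $s_i\ge1$ by definition. Let $d_i=b'$ be the partner of the seed $b=d_{i-1}$,
and let $v$ be the middle vertex of the path. Since $b,v\in W_{i-2}$, both have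
trace $\{b\}$ on $D_{i-1}$. As $v\in N[b']$ and $b\notin N[b']$, the class with
trace $\{b\}$ is split.

(c) Step $i$ creates the class $N[d_i]\cap W_{i-1}$ with trace $\{d_i\}$, which is
nonempty as it contains $d_i$. It cuts $s_i$ of the old classes in two and leaves
all other old classes in one piece. Hence $c(D_i)=c(D_{i-1})+1+s_i$, and summing
up, $g=c(D)-|D|=\sum_i s_i$. Different seeds have different partners, which are
chosen in gain steps, so $\sum_i s_i\ge k$ by (b). By (a), the number of multi
classes is $c(D)-|D|=g$.
\end{proof}

\subsection{Labels: which step pays for which class}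

We assign to each multi class the gain step that is responsible for it, as
follows. When $N[d_i]$ splits a $D_{i-1}$-class $P$, the part $P\cap N[d_i]$ gets
label $i$, replacing the label of $P$ if there was one, and $P\setminus N[d_i]$
keeps the label of $P$, if any. When $P\subseteq N[d_i]$ or
$P\cap N[d_i]=\emptyset$, the class keeps its label, if any. Newly created classes
$N[d_i]\cap W_{i-1}$ are unlabeled. Let $\mathcal L_i$ be the set of final
$D$-classes with label $i$.

For instance, on the path $v_1v_2v_3v_4v_5$ one may choose the seed $v_1$, its
partner $d_2=v_3$, and then $d_3=v_5$ by Rule 1, since $N[v_5]$ splits the class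
$\{v_3,v_4\}$. Here $g=2$, $\mathcal L_2=\{\{v_2\}\}$, and
$\mathcal L_3=\{\{v_4\}\}$.

\begin{lemma}\label{lem:labels}
\begin{enumerate}
\item[(a)] The labeled $D$-classes are exactly the multi classes.
\item[(b)] $|\mathcal L_i|=s_i$, and every $L\in\mathcal L_i$ is contained in
 $N[d_i]$.
\item[(c)] If $d_i$ is the partner of the seed $b$, then some $L\in\mathcal L_i$ is
 contained in $N[b]\cap N[d_i]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At any stage, a class with trace $\{d\}$ contains $d$, since $D$ is
independent. It is thus never contained in a later $N[d_j]$, as $d\notin N[d_j]$.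
So the trace of a vertex can grow from size $1$ to size $2$ only when the class of
the vertex is split, and the vertex then gets into a labeled class. After that its
class always has a label. Conversely, labels are given only to classes of trace
size at least $2$, and traces never shrink.

(b) Step $i$ gives label $i$ to exactly $s_i$ classes. If such a class is split
later, exactly one of its two parts keeps the label $i$, and this part is
nonempty. So the number of classes with label $i$ stays $s_i$. They consist of
vertices of $N[d_i]$.

(c) At step $i$, the class with trace $\{b\}$ is split, as shown in the proof of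
Lemma~\ref{lem:counts}(b), and its part with trace $\{b,d_i\}$ gets label $i$. By
the argument in (b), a nonempty subset of this part is a final class with
label $i$.
\end{proof}

\subsection{The graph at the end of the construction}

At the end neither rule applies, so we know the following.
\begin{itemize}
\item For $w\in W$, the set $N[w]$ splits no $D$-class.
\item $G[W]$ has no induced path on three vertices, so $G[W]$ is a disjoint union
 of cliques.
\end{itemize}
Let $R$ be the set of vertices of $U$ that have a neighbor in $W$. By the first
property, all vertices of a $D$-class have the same neighbors in $W$. So $R$ is a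
union of $D$-classes, which we call \emph{$R$-classes}. For an $R$-class $Q$, let
$W_Q\subseteq W$ be the common set of $W$-neighbors of its vertices, and fix a
vertex $x_Q\in Q$. For $d\in D$ we have $N[d]\subseteq U$, so $d\notin R$ and
$K_d$ is not an $R$-class. Hence \emph{all $R$-classes are multi classes}. By
Lemma~\ref{lem:counts}(c), their number $\nu$ satisfies
\begin{equation}\label{eq:nu}
 \nu\le g .
\end{equation}
Let $W^0$ be the set of vertices of $W$ with no neighbor in $U$. Every vertex of
$W\setminus W^0$ lies in some $W_Q$.

\subsection{Covering by two balls per unit of gain}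

We want to cover $U$ and the sets $W_Q$ by balls. For a seed $d$ we use $N[d]$,
which contains $K_d$. For a gain step $i$ it remains to cover $K_{d_i}$, the
classes in $\mathcal L_i$, and the sets $W_Q$ for the $R$-classes
$Q\in\mathcal L_i$. The at most $1+s_i$ balls $N[d_i]$ and $N[x_Q]$ would do, but
we want to use only $s_i$. We distinguish the three possibilities announced in
Section~\ref{sec:idea}. A gain step $i$ is of
\begin{itemize}
\item \emph{type 1} if some class in $\mathcal L_i$ is not an $R$-class;
\item \emph{type 2} if all classes in $\mathcal L_i$ are $R$-classes, and
 $K_{d_i}\cup Q\subseteq N[x_Q]$ for every $Q\in\mathcal L_i$;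
\item \emph{type 3} if all classes in $\mathcal L_i$ are $R$-classes, and some
 $Q_i\in\mathcal L_i$ satisfies $K_{d_i}\cup Q_i\not\subseteq N[x_{Q_i}]$. We fix
 such a $Q_i$ and write $x_i=x_{Q_i}$.
\end{itemize}
In the two examples of Section~\ref{sec:idea}, with $d_1=b$ and $d_2=d$, the gain
step $2$ is of type 2 for the star and of type 3 for $K_{\Delta,\Delta}$. For type
3 we note that $x_i\in Q_i\subseteq N[d_i]$, so $N[x_i]$ contains
$d_i\in K_{d_i}$ and $x_i\in Q_i$. Since it does not contain all of
$K_{d_i}\cup Q_i$,
\begin{equation}\label{eq:split}
 N[x_i] \text{ splits } K_{d_i} \text{ or } Q_i .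
\end{equation}

Let $\mathcal F$ be the family, indexed with repetitions allowed, consisting of
the following balls:
\begin{itemize}
\item $N[d]$ for each seed $d$;
\item for $i$ of type 1: $N[d_i]$, and $N[x_Q]$ for each $R$-class
 $Q\in\mathcal L_i$. These are at most $1+(s_i-1)=s_i$ balls;
\item for $i$ of type 2: $N[x_Q]$ for each $Q\in\mathcal L_i$. These are $s_i$
 balls;
\item for $i$ of type 3: $N[d_i]$, and $N[x_Q]$ for each
 $Q\in\mathcal L_i\setminus\{Q_i\}$. These are $s_i$ balls.
\end{itemize}

\begin{lemma}\label{lem:cover}
The union $\bigcup\mathcal F$ contains $U$, and it contains $W_Q$ for every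
$R$-class $Q$ that is not one of the $Q_i$ with $i$ of type 3. Moreover,
$\bigl|\bigcup\mathcal F\bigr|\le(2\Delta+1)g$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:counts}(a) and~\ref{lem:labels}(a), $U$ is the union of the
classes $K_d$, $d\in D$, and of the classes in the sets $\mathcal L_i$, where $i$
runs through the gain steps. If $d$ is a seed, $K_d\subseteq N[d]$. If $i$ is of
type 1 or 3, then $K_{d_i}$ and all classes in $\mathcal L_i$ lie in $N[d_i]$. If
$i$ is of type 2, then $\mathcal L_i\ne\emptyset$ as $s_i\ge1$, and
$K_{d_i}\cup Q\subseteq N[x_Q]$ for all $Q\in\mathcal L_i$. So $\mathcal F$ covers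
$U$. Each $R$-class $Q$ is a multi class, so it lies in some $\mathcal L_i$;
unless $Q=Q_i$ with $i$ of type 3, the ball $N[x_Q]\supseteq W_Q$ is in
$\mathcal F$.

By Lemma~\ref{lem:counts}, $|\mathcal F|\le k+\sum_i s_i=k+g$. We gain a little
from overlaps: for each seed $b$ with partner $d_i$, \emph{some ball chosen for
step $i$ meets $N[b]$}. Indeed, take $L\in\mathcal L_i$ with
$L\subseteq N[b]\cap N[d_i]$ from Lemma~\ref{lem:labels}(c). If $i$ is of type 1
or 3, the ball $N[d_i]$ contains $L\subseteq N[b]$. If $i$ is of type 2, then $L$
is an $R$-class, and $N[x_L]$ contains $x_L\in L\subseteq N[b]$. We pair $N[b]$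
with such a ball. Different seeds have different partners, so these $k$ pairs are
disjoint as pairs of members of $\mathcal F$, and the union of the two balls of
each pair has at most $2(\Delta+1)-1$ elements. Therefore
\[
\Bigl|\bigcup\mathcal F\Bigr|\le(\Delta+1)(k+g)-k
=\Delta k+(\Delta+1)g\le(2\Delta+1)g ,
\]
using $k\le g$.
\end{proof}

What $\mathcal F$ may miss are the sets $W_{Q_i}$ with $i$ of type 3, and the set
$W^0$. Let
\[
 X_3=\{x_i: i \text{ of type 3}\},
\]
and let $\mu$ be the number of distinct nonempty sets among $N(w)\cap X_3$,
$w\in W$. The union of the sets $W_{Q_i}$, $i$ of type 3, consists of the vertices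
$w\in W$ with $N(w)\cap X_3\ne\emptyset$. Those with the same set $N(w)\cap X_3$
lie in $N(x_i)$ for any $x_i$ in this set, so there are at most $\Delta$ of them.
Hence the union has size at most $\Delta\mu$, and together with
Lemma~\ref{lem:cover} we get
\begin{equation}\label{eq:first}
 n\le(2\Delta+1)g+\Delta\mu+|W^0| .
\end{equation}

\subsection{The vertices with no neighbor in $U$}

The set $W^0$ can be large compared with $g$. Let $x$ have two neighbors $b,d$ of
degree $1$ and $t\ge2$ further legs $x\,y_j\,z_j$, $1\le j\le t$, with $y_j$ of
degree $2$ and $z_j$ of degree $1$. The construction may stop at $D=\{b,d\}$ with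
$g=1$ and $W^0=\{z_1,\dots,z_t\}$. But in this case another saving appears: adding
$x,z_1,\dots,z_t$ to $D$ gives $2t+3$ distinct nonempty traces on $t+3$ vertices,
hence gain $t$. Each leg contributes two traces, at $z_j$ and $y_j$, for the price
of one vertex, and the price of $x$ is paid only once. This works in general.

A clique component $A$ of $G[W]$ contains at most one vertex of $W^0$, since two of
them would have the same closed neighborhood $A$. Also $A\not\subseteq W^0$, since
$G$ is connected and $U\neq\emptyset$. So for each $p\in W^0$, the component of
$G[W]$ containing $p$ also contains a vertex $w$ that lies in $W_Q$ for some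
$R$-class $Q$. Choose one such $w$ and $Q$; call $w$ the \emph{contact} of $p$ and
say that $p$ is \emph{assigned} to $Q$. Let $a_Q$ be the number of vertices
assigned to $Q$, and let
\[
 \eta=\sum_{Q:\,a_Q\ge2}(a_Q-1).
\]
Since $a_Q\le1+\max(a_Q-1,0)$, summation over the $R$-classes and \eqref{eq:nu}
give
\begin{equation}\label{eq:W0}
 |W^0|=\sum_Q a_Q\le\nu+\eta\le g+\eta .
\end{equation}

\subsection{Two larger savings}

Lemma~\ref{lem:gain} gives $s\ge g$. By \eqref{eq:first} and \eqref{eq:W0}, we need
larger savings when $\mu$ or $\eta$ is large. They are obtained by enlarging $D$ in
two ways. In both cases, the vertices of $U$ are those whose trace on the enlarged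
set meets $D$, so their traces and those of $W$ can be counted separately.

\begin{lemma}\label{lem:mu}
$s\ge g+\mu$.
\end{lemma}

\begin{proof}
Consider $D\cup X_3$. Since $X_3\subseteq R$, we have $X_3\cap D=\emptyset$. The
$x_i$ are distinct, as they lie in distinct classes $Q_i$. By \eqref{eq:split},
for each $i$ of type 3 the ball $N[x_i]$ splits one of the classes $K_{d_i}$,
$Q_i$. The split classes are different for different $i$: the classes $K_{d_i}$
are distinct with traces of size $1$, and the multi classes $Q_i$ have distinct
labels $i$. So at least $|X_3|$ distinct $D$-classes are split, each of them into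
at least two parts, and the vertices of $U$ have at least $c(D)+|X_3|$ distinct
traces. The vertices of $W$ have $\mu$ distinct nonempty traces, namely the
nonempty sets $N(w)\cap X_3$. Hence
\[
 g(D\cup X_3)\ge\bigl(c(D)+|X_3|+\mu\bigr)-\bigl(|D|+|X_3|\bigr)=g+\mu ,
\]
and Lemma~\ref{lem:gain} applies.
\end{proof}

\begin{lemma}\label{lem:eta}
$s\ge g+\eta$.
\end{lemma}

\begin{proof}
Let $\mathcal Q_2$ be the set of $R$-classes $Q$ with $a_Q\ge2$, let
$X_2=\{x_Q:Q\in\mathcal Q_2\}$, and let $P\subseteq W^0$ be the set of vertices
assigned to classes in $\mathcal Q_2$. Consider $D\cup X_2\cup P$. The three sets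
are disjoint, because $X_2\subseteq R\subseteq U\setminus D$ and $P\subseteq W$.
The vertices of $U$ have at least $c(D)$ distinct traces.

Let $p\in P$ be assigned to $Q$, let $A$ be the component of $G[W]$ containing
$p$, and let $w\in A\cap W_Q$ be its contact. As $p\in W^0$, we have $N[p]=A$. So
the vertices whose trace contains $p$ are exactly those of $A$. Their traces
contain no other element of $P$, since their neighbors in $W$ lie in $A$ and
$A\cap W^0=\{p\}$. The trace of $p$ is $\{p\}$, while the trace of $w$ contains
both $p$ and $x_Q$. Thus $p$ provides two distinct traces that contain $p$ and no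
other element of $P$. Altogether, $W$ provides at least $2|P|$ distinct nonempty
traces, and
\[
 g(D\cup X_2\cup P)\ge\bigl(c(D)+2|P|\bigr)-\bigl(|D|+|\mathcal Q_2|+|P|\bigr)
 =g+|P|-|\mathcal Q_2|=g+\sum_{Q\in\mathcal Q_2}(a_Q-1)=g+\eta .
\]
Again Lemma~\ref{lem:gain} applies.
\end{proof}

\subsection{Conclusion}

The savings of Lemmas~\ref{lem:mu} and~\ref{lem:eta} come from different sets and
are not added. Their maximum suffices, since the coefficients of $\mu$ and
$\eta$ in our estimate are only $\Delta$ and $1$. By \eqref{eq:first} and
\eqref{eq:W0},
\[
 n\le(2\Delta+2)g+\Delta\mu+\eta
 \le(2\Delta+2)g+(\Delta+1)\max(\mu,\eta)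
 \le(2\Delta+2)\bigl(g+\max(\mu,\eta)\bigr)\le(2\Delta+2)s .
\]
So $\gamma^{\mathrm{ID}}(G)=n-s\le n-\frac{n}{2\Delta+2}$ for connected $G$.
Since $\Delta\ge2$, we have $2\Delta+2\le3\Delta$, which gives the second
inequality. The extension to disconnected graphs was explained in the
introduction. This proves Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}
\bibitem{FKKR} Foucaud, Klasing, Kosowski, Raspaud, 2009.
\bibitem{slides} \emph{Identifying Codes In Graphs}, slides,
\texttt{https://perso.limos.fr/ffoucaud/Talks/Slides/}\\
\texttt{Talk\_Idcodes\_UPC\_02.2013.pdf}.
\bibitem{KCL} Karpovsky, Chakrabarty, Levitin, 1998.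
\end{thebibliography}

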